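\title{Point-wise dissipation does not imply input-to-state stability for time-delay systems}

\begin{abstract}
For a time-delay system $\dot x(t)=f(x_t,u(t))$ we ask whether a Lyapunov--Krasovskii functional whose dissipation rate is a $\mathcal K_\infty$ function $\alpha$ of the current value $|x(t)|$ alone guarantees input-to-state stability (ISS). The answer is no. For every delay we give a scalar system with a globally Lipschitz functional and linear comparison functions in which arbitrarily small inputs, and also inputs tending to zero, produce unbounded solutions. We then restrict the speed of the system by a function $p$ of $|x(t)|$. If $\int^\infty\alpha/p=\infty$, a one-sided bound on the radial speed implies ISS; if $\int^\infty\alpha/p<\infty$, with $\alpha$ locally Lipschitz and $p$ nondecreasing, there is a scalar counterexample that obeys the two-sided bound.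
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Setting}

Fix a maximal delay $\Delta>0$ and let $\mathcal X=C([-\Delta,0];\mathbb R^n)$ with the norm $\|\phi\|=\max_{\theta\in[-\Delta,0]}|\phi(\theta)|$, where $|\cdot|$ is the Euclidean norm. We consider
\begin{equation}\label{eq:sys}
\dot x(t)=f(x_t,u(t)),\qquad x(t)\in\mathbb R^n,\quad u(t)\in\mathbb R^m,
\end{equation}
where the state $x_t\in\mathcal X$, $x_t(\theta)=x(t+\theta)$, is the piece of trajectory seen through the window $[t-\Delta,t]$. Inputs $u$ are Lebesgue measurable and locally essentially bounded, and $\|u\|_\infty$ is the essential supremum of $|u|$ on $[0,\infty)$. Throughout, a \emph{system} is an equation \eqref{eq:sys} in which $f:\mathcal X\times\mathbb R^m\to\mathbb R^n$ is Lipschitz on bounded subsets and $f(0,0)=0$.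

A continuous function $\alpha:[0,\infty)\to[0,\infty)$ is \emph{positive definite} if it vanishes exactly at $0$. It is of class $\mathcal K$ if it is strictly increasing with $\alpha(0)=0$, and of class $\mathcal K_\infty$ if it is moreover unbounded; a $\mathcal K_\infty$ function is a bijection of $[0,\infty)$ whose inverse is again $\mathcal K_\infty$. A continuous $\beta:[0,\infty)^2\to[0,\infty)$ is of class $\mathcal{KL}$ if $\beta(\cdot,t)\in\mathcal K$ for each $t$ and $\beta(s,\cdot)$ is nonincreasing and tends to $0$ for each $s$.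

The system is \emph{input-to-state stable} (ISS) if there are $\beta\in\mathcal{KL}$ and $\gamma\in\mathcal K_\infty$ such that, for every initial state $\phi\in\mathcal X$ and every input $u$, the solution exists for all $t\ge0$ and
\[
|x(t)|\le\beta(\|\phi\|,t)+\gamma(\|u\|_\infty)\qquad(t\ge0).
\]
It is \emph{integral input-to-state stable} (iISS) if there are $\alpha_0,\gamma\in\mathcal K_\infty$ and $\beta\in\mathcal{KL}$ such that all solutions exist for all $t\ge0$ and
\[
\alpha_0(|x(t)|)\le\beta(\|\phi\|,t)+\int_0^t\gamma(|u(s)|)\,ds\qquad(t\ge0).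
\]
ISS controls the solution by the amplitude of the input, iISS by its accumulated energy. In particular, ISS makes every solution with a bounded input bounded, whereas the iISS bound may grow linearly in $t$.

For $V:\mathcal X\to[0,\infty)$ Lipschitz on bounded subsets, the \emph{Driver derivative} is
\[
D^+V(\phi,v)=\limsup_{h\to0^+}\frac{V(x_h)-V(\phi)}{h},
\]
where $x$ is the solution with $x_0=\phi$ and constant input $u\equiv v$. All functionals $V$ below are required to satisfy, for some $\underline\alpha,\bar\alpha\in\mathcal K_\infty$,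
\begin{equation}\label{eq:sandwich}
\underline\alpha(|\phi(0)|)\le V(\phi)\le\bar\alpha(\|\phi\|)\qquad(\phi\in\mathcal X).
\end{equation}
Two sufficient conditions are known.
\begin{itemize}
\item[(i)] The system is ISS if there is such a $V$ with $D^+V(\phi,v)\le-\alpha(V(\phi))+\gamma(|v|)$ for all $\phi,v$, where $\alpha,\gamma\in\mathcal K_\infty$.
\item[(ii)] The system is iISS if there is such a $V$ with
\begin{equation}\label{eq:pointwise}
D^+V(\phi,v)\le-\alpha(|\phi(0)|)+\gamma(|v|)\qquad(\phi\in\mathcal X,\ v\in\mathbb R^m),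
\end{equation}
where $\gamma\in\mathcal K_\infty$ and $\alpha$ is positive definite.
\end{itemize}

\begin{definition}\label{def:pd}
Let $\alpha\in\mathcal K_\infty$. A system has \emph{point-wise dissipation rate $\alpha$} if there are $V:\mathcal X\to[0,\infty)$, Lipschitz on bounded subsets, and $\underline\alpha,\bar\alpha,\gamma\in\mathcal K_\infty$ such that \eqref{eq:sandwich} and \eqref{eq:pointwise} hold.
\end{definition}

The question, posed in \cite{source} with the words ``To the best of our knowledge, the possibility to establish ISS through a point-wise dissipation rate remains an open question'', is this: \emph{is a system with a point-wise dissipation rate $\alpha\in\mathcal K_\infty$ necessarily ISS?}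

\subsection{Why one would expect a positive answer}

Inequality \eqref{eq:pointwise} is what a direct computation tends to produce. For $\dot x(t)=-2x(t)+x(t-\Delta)+u(t)$ and $V(\phi)=\phi(0)^2+\int_{-\Delta}^0\phi^2$,
\[
D^+V(\phi,v)=-3\phi(0)^2+2\phi(0)\phi(-\Delta)-\phi(-\Delta)^2+2\phi(0)v\le-\phi(0)^2+v^2 .
\]
This $V$ does not satisfy (i): if $\phi\ne0$ vanishes at both endpoints, then $V(\phi)>0=D^+V(\phi,0)$. Here the defect can be repaired. For $\tilde V(\phi)=\phi(0)^2+2\int_{-\Delta}^0e^{k\theta}\phi(\theta)^2d\theta$ with $e^{-k\Delta}=\frac12$, the same computation gives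
\[
D^+\tilde V(\phi,v)\le-\phi(0)^2+2\phi(0)v-2k\int_{-\Delta}^0e^{k\theta}\phi(\theta)^2d\theta\le-\min\{\tfrac12,k\}\tilde V(\phi)+2v^2,
\]
so (i) applies. The repair is also free when $V$ has no memory: if $V(\phi)=V_0(\phi(0))$, then \eqref{eq:sandwich} for constant $\phi$ gives $V(\phi)\le\bar\alpha(|\phi(0)|)$, and \eqref{eq:pointwise} implies (i) with rate $\alpha\circ\bar\alpha^{-1}\in\mathcal K_\infty$. One may therefore guess that passing from a positive definite $\alpha$ in (ii) to an unbounded one always upgrades iISS to ISS.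

\subsection{Results}

Write $a^+=\max(a,0)$ and $a^-=\max(-a,0)$, so $a=a^+-a^-$ and $|a|=a^++a^-$. Let $n=m=1$, let $\Delta>0$ be arbitrary, and define
\begin{gather}
W(\phi)=\max_{\theta\in[-\Delta,0]}\Big\{\phi^+(\theta)-\int_\theta^0\phi(s)\,ds\Big\},\qquad V(\phi)=W(\phi)+\phi^-(0),\label{eq:WV}\\
f(\phi,v)=2\phi^-(0)-(1+W(\phi))^2\phi^+(0)+v^+(1+W(\phi))^4\big(W(\phi)-\phi^+(0)\big)-v^-.\label{eq:f}
\end{gather}

\begin{theorem}[Counterexample]\label{thm:counter}
The map \eqref{eq:f} defines a system with the following properties.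
\begin{itemize}
\item[(a)] $V$ is globally Lipschitz and, for all $\phi$ and $v$,
\[
|\phi(0)|\le V(\phi)\le(2+\Delta)\|\phi\|,\qquad D^+V(\phi,v)\le-|\phi(0)|+|v|.
\]
\item[(b)] For every $\delta>0$ there are $\phi\in\mathcal X$ and an input with $|u(t)|\le\delta$ whose solution satisfies $\limsup_{t\to\infty}x(t)=+\infty$. There are also $\phi\in\mathcal X$ and an input with $u(t)\to0$ whose solution is unbounded.
\end{itemize}
Hence the system has point-wise dissipation rate $\alpha=\mathrm{id}$, with $\underline\alpha=\gamma=\mathrm{id}$ and $\bar\alpha=(2+\Delta)\,\mathrm{id}$, and it is not ISS.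
\end{theorem}

In this system the speed of $x$ is governed by the memory term $W$ and is not bounded by any function of $x(t)$ and $u(t)$. The next two theorems determine what happens under such a bound.

\begin{theorem}[Sufficiency]\label{thm:suff}
Let a system, with any $n,m,\Delta$, have point-wise dissipation rate $\alpha\in\mathcal K_\infty$. Suppose there are $s_0>0$, a continuous $p:[s_0,\infty)\to(0,\infty)$ and a nondecreasing $\kappa:[0,\infty)\to[0,\infty)$ with
\[
\int_{s_0}^\infty\frac{\alpha(s)}{p(s)}\,ds=\infty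
\]
such that one of the following holds for all $v$ and all $\phi$ with $|\phi(0)|\ge s_0$:
\begin{itemize}
\item[(fall)] $\phi(0)^\top f(\phi,v)\ge-|\phi(0)|\,p(|\phi(0)|)\,(1+\kappa(|v|))$;
\item[(rise)] $\phi(0)^\top f(\phi,v)\le|\phi(0)|\,p(|\phi(0)|)\,(1+\kappa(|v|))$.
\end{itemize}
Then the system is ISS.
\end{theorem}

\begin{theorem}[Sharpness]\label{thm:sharp}
Let $\alpha\in\mathcal K_\infty$ be locally Lipschitz and let $p:[0,\infty)\to(0,\infty)$ be continuous and nondecreasing with $\int_1^\infty\alpha/p<\infty$. For every $\Delta>0$ there is a scalar system with point-wise dissipation rate $\alpha$, with $\underline\alpha=\mathrm{id}$ and linear $\gamma$, and with $|f(\phi,v)|\le C\,p(|\phi(0)|)(1+|v|)$ for all $\phi,v$ and some constant $C$, for which an input with values in $\{-1,1\}$ drives the zero initial state to an unbounded solution.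
\end{theorem}

\begin{corollary}[Classification]\label{cor:class}
Let $\alpha\in\mathcal K_\infty$ be locally Lipschitz and let $p:[0,\infty)\to(0,\infty)$ be continuous and nondecreasing. Every system with point-wise dissipation rate $\alpha$ and $|f(\phi,v)|\le Cp(|\phi(0)|)(1+\kappa(|v|))$, for some $C>0$ and some nondecreasing $\kappa\ge0$, is ISS if and only if $\int_1^\infty\alpha/p=\infty$. For $\alpha(s)=s$ and $p(s)=1+s^q$ with $q\ge0$, this holds if and only if $q\le2$.
\end{corollary}

\begin{proof}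
If $\int_1^\infty\alpha/p=\infty$, then (fall) holds with $s_0=1$ and $Cp$ in place of $p$, by the Cauchy--Schwarz inequality, and Theorem~\ref{thm:suff} applies. If the integral is finite, Theorem~\ref{thm:sharp} gives a member of the class, with $\kappa(s)=s$, that has an unbounded solution under a bounded input. Finally, $\int_1^\infty s/(1+s^q)\,ds=\infty$ exactly when $q\le2$.
\end{proof}

For $p(s)=Cs$ the integral in Theorem~\ref{thm:suff} diverges for every $\alpha\in\mathcal K_\infty$, since $\alpha\ge\alpha(s_0)$ on $[s_0,\infty)$. Note that (fall) and (rise) bound $f$ in terms of $\phi(0)$, not $\|\phi\|$; the linear example above satisfies neither.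

\section{The dissipation inequality along solutions}\label{sec:integral}

A solution of \eqref{eq:sys} on $[0,T)$ with initial state $\phi$ is a continuous $x:[-\Delta,T)\to\mathbb R^n$ with $x_0=\phi$, locally absolutely continuous on $[0,T)$, that satisfies \eqref{eq:sys} almost everywhere. We use three textbook facts. First, for each $\phi$ and $u$ there is a unique maximal solution (apply the contraction principle to the integral equation). Second, if its interval $[0,T)$ is bounded, then $x$ is unbounded on it: otherwise $\dot x$ is essentially bounded, because $f$ is bounded on bounded sets, so $x(T^-)$ exists and the solution continues from $x_T$. Third, on an interval where $u\equiv v$ is constant, $s\mapsto f(x_s,v)$ is continuous and $x$ is $C^1$; in the definition of $D^+V(\phi,v)$, the right derivative of $x$ at $0$ is $f(\phi,v)$.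

The Driver derivative refers to constant inputs, and $t\mapsto V(x_t)$ need not be absolutely continuous when $\phi$ is merely continuous. The following lemma passes to measurable inputs through Lebesgue points and to continuous $\phi$ by approximation. (Global existence also follows from (ii); it comes here at no extra cost.)

\begin{lemma}\label{lem:integral}
Let a system have point-wise dissipation rate $\alpha$. Then every solution exists for all $t\ge0$, and for $0\le t\le t'$,
\begin{equation}\label{eq:integral}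
V(x_{t'})+\int_t^{t'}\alpha(|x(s)|)\,ds\le V(x_t)+\int_t^{t'}\gamma(|u(s)|)\,ds .
\end{equation}
\end{lemma}

\begin{proof}
Let $x$ be the maximal solution, on $[0,T)$. If \eqref{eq:integral} holds for $0\le t\le t'<T$, then $T=\infty$: otherwise, with $r$ an essential bound of $|u|$ on $[0,T]$, we get $\underline\alpha(|x(t')|)\le\bar\alpha(\|\phi\|)+T\gamma(r)$ for all $t'<T$, so $x$ is bounded on $[0,T)$. It remains to prove \eqref{eq:integral} for $t'<T$. Let $r$ be an essential bound of $|u|$ on $[0,t']$.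

\emph{Lipschitz $\phi$.} Since $\dot x$ is essentially bounded on $[0,t']$, $x$ is Lipschitz on $[-\Delta,t']$. Then $s\mapsto x_s$ is Lipschitz into $\mathcal X$, and $w(s)=V(x_s)$ is Lipschitz on $[0,t']$. Almost every $s\in(0,t')$ is a point of differentiability of $w$, has $|u(s)|\le r$, and is a Lebesgue point of $u$, so that $\int_0^h|u(s+\sigma)-u(s)|\,d\sigma=o(h)$. Fix such an $s$, let $y$ be the solution with $y_0=x_s$ and constant input $u(s)$, and put $e(h)=\|x_{s+h}-y_h\|$. For small $h$ all states stay in a bounded set, on which $f$ has a Lipschitz constant $L$, and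
\[
e(h)\le L\int_0^h\big(e(\sigma)+|u(s+\sigma)-u(s)|\big)\,d\sigma .
\]
Gronwall's inequality gives $e(h)\le Le^{Lh}\int_0^h|u(s+\sigma)-u(s)|\,d\sigma=o(h)$, hence $V(x_{s+h})-V(y_h)=o(h)$ and
\[
w'(s)=D^+V(x_s,u(s))\le-\alpha(|x(s)|)+\gamma(|u(s)|).
\]
Integrating over $[t,t']$ gives \eqref{eq:integral}. In particular, solutions with Lipschitz initial state are global.

\emph{General $\phi$.} Let $\phi_k\to\phi$ uniformly be piecewise linear interpolants, so $\|\phi_k\|\le\|\phi\|$, and let $x^k$ be the solutions with the same input. By the first case, $\underline\alpha(|x^k(s)|)\le\bar\alpha(\|\phi\|)+t'\gamma(r)$ on $[0,t']$, so $x$ and all $x^k$ stay in one bounded set on $[-\Delta,t']$. With a Lipschitz constant $L$ of $f$ there, $\|x^k_s-x_s\|\le\|\phi_k-\phi\|+L\int_0^s\|x^k_\sigma-x_\sigma\|\,d\sigma$, so $\|x^k_s-x_s\|\le e^{Lt'}\|\phi_k-\phi\|$ for $s\in[0,t']$. Since $V$ and $\alpha$ are continuous, \eqref{eq:integral} passes to the limit.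
\end{proof}

\section{The cost of a peak}\label{sec:cost}

Read \eqref{eq:integral} as a budget. An input with $|u|\le r$ supplies at most $\Delta\gamma(r)$ per window of length $\Delta$, and the solution pays the \emph{cost} $\int\alpha(|x|)$. By \eqref{eq:sandwich}, $\|x_t\|\ge\bar\alpha^{-1}(V(x_t))$, so $V$ can stay large only if every window contains a high peak of $|x|$. Thus $V$ can grow without bound only if arbitrarily high peaks cost no more than a fixed amount. Nothing in Definition~\ref{def:pd} says how narrow a peak may be.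

The cost is determined by the speed. If $x$ falls from $H$ to $h>0$ according to $\dot x=-p(x)$, then
\[
\int\alpha(x)\,dt=\int_h^H\frac{\alpha(z)}{p(z)}\,dz .
\]
Take $\alpha(s)=s$ and $h=1$. The speeds $p(z)=z$, $z^2$, $z^3$ give the costs $H-1$, $\ln H$, $1-1/H$. In the first two cases high peaks are unaffordable, which is the mechanism of Theorem~\ref{thm:suff}; in the third the cost is bounded, which is the setting of Theorem~\ref{thm:sharp}. If the system remembers the height $H$ and falls according to $\dot x=-H^2x$, the whole descent costs $\int_0^\infty He^{-H^2t}dt=1/H$, so high peaks are almost free and arbitrarily small inputs can pay for them. This is the setting of Theorem~\ref{thm:counter}.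

Cheap peaks remove an obstruction but do not yet give a counterexample. We need a functional that keeps its value while $x$ is small, stores the energy supplied by the input during that time, and lets $x$ climb back before the old peak leaves the window.

\section{A functional that remembers peaks}\label{sec:memory}

Let $n=m=1$. Let $\ell\in\mathcal K_\infty$ be locally Lipschitz on $[0,\infty)$ and $C^1$ on $(0,\infty)$, and let $\chi:\mathbb R\to\mathbb R$ be locally Lipschitz with $\chi(0)=0$ and $\chi\ge0$ on $(-\infty,0)$. Define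
\begin{equation}\label{eq:Wgen}
W(\phi)=\max_{\theta\in[-\Delta,0]}\Big\{\ell(\phi^+(\theta))+\int_\theta^0\chi(\phi(s))\,ds\Big\}.
\end{equation}
Each past time $\theta$ offers the height recorded then, corrected by the balance $\int\chi$ accumulated since, and $W$ takes the best offer. The functional $W$ in \eqref{eq:WV} is the case $\ell=\mathrm{id}$, $\chi(z)=-z$. Along a trajectory each old offer changes at the rate $\chi(x(t))$, so $W$ can grow faster than this only if the newest offer $\ell(x^+(t))$ is the best one and is rising. It suffices to forbid this in $f$; on the set where $W(\phi)>\ell(\phi^+(0))$, the vector field is unconstrained.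

\begin{lemma}\label{lem:memory}
\begin{itemize}
\item[(a)] $W(0)=0$ and $W(\phi)\ge\ell(\phi^+(0))\ge0$. If $\ell$ and $\chi$ have Lipschitz constants $L_\ell$ on $[0,R]$ and $L_\chi$ on $[-R,R]$, then $W$ has Lipschitz constant $L_\ell+\Delta L_\chi$ on $\{\|\phi\|\le R\}$.
\item[(b)] Along any solution, $W(x_s)\ge\ell(x^+(t_0))+\int_{t_0}^s\chi(x(\tau))\,d\tau$ for $0\le t_0\le s\le t_0+\Delta$.
\item[(c)] Suppose that, for all $v$ and all $\phi$ with $W(\phi)=\ell(\phi^+(0))$,
\[
\ell'(\phi(0))f(\phi,v)\le\chi(\phi(0))\ \text{ if }\phi(0)>0,\qquad f(\phi,v)\le0\ \text{ if }\phi(0)=0 .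
\]
Then $D^+W(\phi,v)\le\chi(\phi(0))$ for all $\phi$ and $v$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $\theta=0$ for the lower bound. For fixed $\theta$ the expression in braces has Lipschitz constant $L_\ell+\Delta L_\chi$ in $\phi$, and so does the maximum. (b) Take $\theta=t_0-s$.

(c) Let $x$ be the solution with $x_0=\phi$, $u\equiv v$, and put $z=\phi(0)$. For small $h\in(0,\Delta)$, $W(x_h)$ is the maximum of $\ell(x^+(\tau))+\int_\tau^h\chi(x)$ over $\tau\in[h-\Delta,h]$. Splitting at $\tau=0$ gives $W(x_h)\le\max\{I_1(h),I_2(h)\}$ with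
\[
I_1(h)=W(\phi)+\int_0^h\chi(x),\qquad I_2(h)=\max_{\tau\in[0,h]}\Big\{\ell(x^+(\tau))+\int_\tau^h\chi(x)\Big\}.
\]
By continuity $I_1(h)=W(\phi)+h\chi(z)+o(h)$, so it suffices to prove $I_2(h)\le W(\phi)+h\chi(z)+o(h)$. All $o(h)$ terms below are uniform in $\tau\in[0,h]$.

If $\ell(z^+)<W(\phi)$, then $I_2(h)\to\ell(z^+)<W(\phi)$, and the bound holds for small $h$. Now let $\ell(z^+)=W(\phi)$.

If $z>0$, then $\ell\circ x$ is $C^1$ near $0$ with derivative $\ell'(z)f(\phi,v)\le\chi(z)$ at $0$. Hence $\ell(x(\tau))+\int_\tau^h\chi(x)\le\ell(z)+\tau\chi(z)+(h-\tau)\chi(z)+o(h)$.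

If $z<0$, then $W(\phi)=0$, and for small $h$ we have $x<0$ and $\chi(x)\ge0$ on $[0,h]$. So $I_2(h)=\int_0^h\chi(x)=I_1(h)$.

If $z=0$, then $W(\phi)=0=\chi(z)$ and $\dot x(0)\le0$. So $x^+(\tau)=o(h)$, $\ell(x^+(\tau))=o(h)$ because $\ell$ is Lipschitz near $0$, and $\int_\tau^h\chi(x)=o(h)$. Thus $I_2(h)=o(h)$.
\end{proof}

\section{The counterexample}\label{sec:counter}

In this section $W$, $V$, $f$ are given by \eqref{eq:WV} and \eqref{eq:f}. By Lemma~\ref{lem:memory}(a), $W$ has Lipschitz constant $1+\Delta$ and $W(\phi)\ge\phi^+(0)$. Hence $f$ is Lipschitz on bounded sets, and $f(0,0)=0$.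

\subsection{The role of each term}

When $x>0$, $W$ decreases at rate $x$ and supplies the required dissipation by itself. When $x<0$, $W$ may increase at rate $|x|$, and this gain has to be paid for. The summand $\phi^-(0)$ in $V$ and the restoring term $2\phi^-(0)$ in $f$ do the accounting: $x^-$ decays at rate $2|x|$, of which one $|x|$ is credited to $W$ and one is dissipated. The term $-v^-$ lets a negative input keep $x$ negative. At $x=-\delta/2$ with $u=-\delta$ we have $\dot x=0$: the input supplies $\delta$, the dissipation takes $\delta/2$, and $\delta/2$ is left for $W$.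

This credit alone saturates. The constant state $\phi\equiv-\delta/2$ is an equilibrium for $u\equiv-\delta$, and $W(\phi)=\Delta\delta/2$, because offers older than $\Delta$ are forgotten. To be kept, the credit must be converted into the height of a new peak. The two remaining terms do this. The term $-(1+W)^2\phi^+(0)$ is the cheap descent of Section~\ref{sec:cost}. The term $v^+(1+W)^4(W-\phi^+(0))$ drives $x$ up toward $W$; the fourth power beats the descent term, which is at most $(1+W)^3$, and the factor $W-\phi^+(0)$ switches the term off where Lemma~\ref{lem:memory}(c) requires it.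

In the formal limit of a very high initial peak $H$, one cycle can be computed by hand (Figure~\ref{fig:cycle}). With $u=-\delta$, $x$ drops to $0$ at once and at no cost, and then $\dot x=-2x-\delta$, so $x^-(s)=\frac\delta2(1-e^{-2s})$. After time $\Delta/2$ the offer of the old peak is $H+\int_0^{\Delta/2}\frac\delta2(1-e^{-2s})\,ds$. With $u=+\delta$, $x$ jumps up to nearly this level, again at no cost. The gain does not depend on $H$, so the cycle can be repeated forever. Lemma~\ref{lem:cycle} makes this quantitative.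

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.9]
\draw[->] (-0.3,0) -- (7,0) node[right] {$s$};
\draw[->] (0,-1.2) -- (0,4.1);
\draw[dotted] (0,3) node[left] {$H+\eta$} -- (6.4,3);
\draw[dotted] (0,-0.85) node[left] {$-\delta/2$} -- (6.4,-0.85);
\node[left] at (0,2.4) {$H$};
\draw[thick] (0,2.4) .. controls (0.15,0.5) and (0.4,0.25) .. (0.9,0)
  .. controls (1.8,-0.45) and (3,-0.7) .. (5,-0.75)
  .. controls (5.3,0) and (5.45,1.5) .. (5.6,3);
\draw[thick,dashed] (0,2.4) .. controls (0.3,2.2) and (0.6,2.2) .. (0.9,2.2)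
  .. controls (2.5,2.25) and (4,3) .. (5,3.6) -- (5.6,3.5);
\draw (5,0.08) -- (5,-0.08);
\node[above] at (4.9,0.05) {$t'$};
\draw (5.6,0.08) -- (5.6,-0.08) node[below right] {$t_1$};
\node[below left] at (0,0) {$t_0$};
\node at (2.6,0.9) {$u=-\delta$};
\node at (6.3,1.5) {$u=+\delta$};
\end{tikzpicture}
\caption{One cycle of the system \eqref{eq:f}, schematically. Solid: the solution $x(s)$ falls quickly from the peak $H$, stays negative until $t'=t_0+\Delta/2$, and rises quickly to $H+\eta$ at $t_1<t_0+\Delta$. Dashed: the lower bound $H-\int_{t_0}^sx$ for $W(x_s)$, which grows while $x<0$ and stays above $H+\eta$ during the rise.}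
\label{fig:cycle}
\end{figure}

\subsection{Dissipation}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(a)]
We have $V(\phi)\ge\phi^+(0)+\phi^-(0)=|\phi(0)|$. The Lipschitz constant of $V$ is at most $(1+\Delta)+1$, and $V(0)=0$, so $V(\phi)\le(2+\Delta)\|\phi\|$.

If $W(\phi)=\phi^+(0)$, the $v^+$ term vanishes. For $\phi(0)>0$ this gives $f(\phi,v)\le-(1+W)^2\phi(0)\le-\phi(0)$, and for $\phi(0)=0$ it gives $f(\phi,v)=-v^-\le0$. By Lemma~\ref{lem:memory}(c), $D^+W(\phi,v)\le-\phi(0)$ for all $\phi,v$. Let $x$ be the solution with $x_0=\phi$, $u\equiv v$.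

If $\phi(0)>0$, then $x^-=0$ near $t=0$ and $D^+V\le-\phi(0)=-|\phi(0)|$.

If $\phi(0)<0$, then $x^-=-x$ near $t=0$, with derivative $-f(\phi,v)=-2|\phi(0)|-v^+(1+W)^4W+v^-\le-2|\phi(0)|+|v|$ at $0$. Adding $D^+W\le|\phi(0)|$ gives $D^+V\le-|\phi(0)|+|v|$.

If $\phi(0)=0$, then $f(\phi,v)\ge-v^-$, so $x^-(h)\le h|v|+o(h)$, and $D^+W\le0$. Hence $D^+V\le|v|$.
\end{proof}

By Lemma~\ref{lem:integral}, all solutions are global.

\subsection{One cycle raises the peak}

Let $c=\int_0^{\Delta/4}\frac12(1-e^{-2\tau})\,d\tau>0$. For $\delta>0$ put $\eta=\delta c/2$ and fix a number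
\[
H^*(\delta)>\max\Big\{2,\ \frac{64}{\delta\Delta^2},\ \frac{16}\eta,\ \frac4{\delta\eta},\ \eta+\frac\delta2,\ \sqrt{8/\Delta}\Big\}.
\]

\begin{lemma}\label{lem:cycle}
Let $t_0\ge0$ and $x(t_0)=H\ge H^*(\delta)$, with no other assumption on $x_{t_0}$. Put $t'=t_0+\Delta/2$ and apply $u=-\delta$ on $[t_0,t')$ and $u=+\delta$ from $t'$ on. Then $x(t_1)=H+\eta$ for some $t_1\in[t_0+\frac\Delta2,t_0+\frac{3\Delta}4]$.
\end{lemma}

\begin{proof}
Write $W$ for $W(x_s)$. Since $f$ involves the past only through $W$, all we need is Lemma~\ref{lem:memory}(b):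
\begin{equation}\label{eq:Wlower}
W(x_s)\ge H-\int_{t_0}^sx(\tau)\,d\tau\qquad(t_0\le s\le t_0+\Delta).
\end{equation}
In both phases the speed of $x$ depends on $W$ being large, and the bound \eqref{eq:Wlower} depends on $x$ moving fast. We break this circle by continuity arguments.

\emph{Phase 1.} On $[t_0,t']$ we have $\dot x=2x^--(1+W)^2x^+-\delta$. Let $\tau_0$ be the largest time in $[t_0,t']$ with $x>0$ on $[t_0,\tau_0)$. On $[t_0,\tau_0]$, $\dot x\le-\delta$. Let $S$ be the largest time in $[t_0,\tau_0]$ with $\int_{t_0}^Sx\le1$. On $[t_0,S]$, \eqref{eq:Wlower} gives $1+W\ge H$, hence $\dot x\le-H^2x$, $x(s)\le He^{-H^2(s-t_0)}$ and $\int_{t_0}^Sx\le1/H<1$. The strict inequality forces $S=\tau_0$.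

Suppose $\tau_0>t_0+\Delta/4$. Using $e^{-a}\le1/a$ and $H\ge64/(\delta\Delta^2)$,
\[
x(t_0+\tfrac\Delta8)\le He^{-H^2\Delta/8}\le\frac8{H\Delta}\le\frac{\delta\Delta}8,
\]
and $\dot x\le-\delta$ gives $x(t_0+\Delta/4)\le0$, a contradiction. So $\tau_0\le t_0+\Delta/4$ and $x(\tau_0)=0$. The function $y(s)=-\frac\delta2(1-e^{-2(s-\tau_0)})$ is nonpositive on $[\tau_0,t']$ and solves $\dot y=2y^--\delta$, so $x=y$ there by uniqueness. As $t'-\tau_0\ge\Delta/4$,
\begin{equation}\label{eq:phase1}
\int_{t_0}^{t'}x^+\le\frac1H,\qquad\int_{t_0}^{t'}x^-\ge\delta c=2\eta,\qquad x(t')\in[-\tfrac\delta2,0].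
\end{equation}

\emph{Phase 2.} Let $t_1$ be the largest $s\in[t',t_0+\Delta]$ such that $x\le H+\eta$ on $[t',s]$ and $\int_{t'}^sx^+\le\eta/4$. On $[t',t_1]$, \eqref{eq:Wlower}, \eqref{eq:phase1} and $1/H\le\eta/4$ give
\[
W\ge H-\frac1H+2\eta-\frac\eta4\ge H+\frac{3\eta}2,
\]
so $W-x^+\ge\eta/2$. Since $x^+\le1+W$ and $1+W\ge H\ge4/(\delta\eta)$,
\[
\dot x\ge-(1+W)^2x^++\delta(1+W)^4(W-x^+)\ge(1+W)^3\Big[\frac{\delta\eta}2(1+W)-1\Big]\ge(1+W)^3\ge H^3 .
\]
Therefore $H^3(t_1-t')\le x(t_1)-x(t')\le H+\eta+\frac\delta2\le2H$, and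
\[
t_1-t'\le\frac2{H^2}\le\frac\Delta4,\qquad\int_{t'}^{t_1}x^+\le(H+\eta)\frac2{H^2}\le\frac4H<\frac\eta4 .
\]
So $t_1\le t_0+\frac{3\Delta}4<t_0+\Delta$, and the integral constraint is strict at $t_1$. If $x(t_1)<H+\eta$, both defining conditions would persist slightly beyond $t_1$, contradicting maximality. Hence $x(t_1)=H+\eta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}(b) and conclusion]
Start at $t_0=0$ from the constant state $\phi\equiv H^*(\delta)$ and apply Lemma~\ref{lem:cycle} repeatedly, each cycle beginning at the time $t_1$ of the previous one. This yields an input with $|u|=\delta$ and times $t_k$ with $t_{k+1}-t_k\ge\Delta/2$ and $x(t_k)=H^*(\delta)+k\eta\to\infty$.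

For the second statement let $\delta_j=2^{-j}$, $j\ge0$, and start from $\phi\equiv H^*(1)$. At stage $j$, run cycles of amplitude $\delta_j$, at least one, until the peak exceeds $\max\{j,H^*(\delta_{j+1})\}$; then pass to stage $j+1$, where the lemma applies again. Each stage is finite because each of its cycles adds $\delta_jc/2>0$, and lasts at least $\Delta/2$. So the input is defined on $[0,\infty)$, $u(t)\to0$, and $x$ is unbounded.

ISS would give $|x(t)|\le\beta(\|\phi\|,0)+\gamma(\delta)$ for all $t$ along the first solution, which is false.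
\end{proof}

\begin{remark}
By \eqref{eq:integral}, $|x(t)|\le V(\phi)+\int_0^t|u|$, so the destabilizing inputs are not integrable; this agrees with (ii), by which the system is iISS. Both (fall) and (rise) fail for every $p$: for $\phi(\theta)=z+N\theta$ with $z>0$ fixed, $W(\phi)\ge N\Delta^2/2-z\Delta$, so $f(\phi,0)\to-\infty$ and $f(\phi,1)\to+\infty$ as $N\to\infty$.
\end{remark}

\section{Expensive peaks imply ISS}\label{sec:suff}

We prove Theorem~\ref{thm:suff}. Solutions are global by Lemma~\ref{lem:integral}, and the ISS estimate is empty if $\|u\|_\infty=\infty$. Fix $\phi$, an input $u$ and a number $r$ with $\|u\|_\infty\le r<\infty$, and put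
\[
w(t)=V(x_t),\qquad b=\Delta\gamma(r).
\]

\subsection{A dichotomy over three windows}

Either the trajectory has a high peak, whose cost exceeds the supply and makes $w$ decrease, or it has none and $w$ is small by \eqref{eq:sandwich}. We look for the peak in the middle one of three consecutive windows, so that a full window of its past and of its future lies in the interval where the cost is counted. For $t\ge0$ let
\[
H(t)=\|x_{t+2\Delta}\|=|x(t^*)|,\qquad t^*\in[t+\Delta,t+2\Delta],
\]
so that $[t^*-\Delta,t^*+\Delta]\subset[t,t+3\Delta]$.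

\begin{lemma}\label{lem:dichotomy}
Let $t_0,\varepsilon,K\ge0$, and suppose that $\int_t^{t+3\Delta}\alpha(|x|)\ge3b+\varepsilon$ for every $t\ge t_0$ with $H(t)\ge K$. Then
\[
w(t)\le\max\{w(t_0),\bar\alpha(K)+b\}+3b\qquad(t\ge t_0),
\]
and, if $\varepsilon>0$, $w(t)\le\bar\alpha(K)+4b$ for $t\ge t_0+3\Delta(1+w(t_0)/\varepsilon)$.
\end{lemma}

\begin{proof}
Put $\mu=\bar\alpha(K)+b$ and let $t\ge t_0$. If $H(t)\ge K$, \eqref{eq:integral} on $[t,t+3\Delta]$ gives $w(t+3\Delta)\le w(t)-\varepsilon$. If $H(t)<K$, \eqref{eq:integral} on $[t+2\Delta,t+3\Delta]$ gives $w(t+3\Delta)\le w(t+2\Delta)+b\le\bar\alpha(H(t))+b\le\mu$. By induction $w(t_0+3k\Delta)\le\max\{w(t_0)-k\varepsilon,\mu\}$ for integers $k\ge0$. For $t\ge t_0$ take $k=\lfloor(t-t_0)/(3\Delta)\rfloor$; then $w(t)\le w(t_0+3k\Delta)+3b$ by \eqref{eq:integral}. In the last statement $k\varepsilon\ge w(t_0)$.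
\end{proof}

We apply this lemma three times, with different lower bounds for the cost. Only the first application uses (fall) or (rise).

\subsection{Boundedness}

Let $A(z)=\int_{s_0}^z\alpha/p$. It is $C^1$ and strictly increasing, and by the divergence hypothesis it is a bijection $[s_0,\infty)\to[0,\infty)$.

\begin{lemma}\label{lem:peak}
If $H(t)\ge h\ge s_0$, then
\[
\int_t^{t+3\Delta}\alpha(|x|)\ge\min\Big\{\Delta\alpha(h),\ \frac{A(H(t))-A(h)}{1+\kappa(r)}\Big\}.
\]
\end{lemma}

\begin{proof}
Assume (fall). If $|x|\ge h$ on $[t^*,t^*+\Delta]$, the integral is at least $\Delta\alpha(h)$. Otherwise let $\tau\in[t^*,t^*+\Delta]$ be the first time with $|x(\tau)|=h$. On $[t^*,\tau]$ we have $|x|\ge h\ge s_0>0$, so $|x|$ is absolutely continuous with $\frac d{ds}|x|=x^\top\dot x/|x|\ge-p(|x|)(1+\kappa(r))$ a.e. Multiplying by $\alpha(|x|)/p(|x|)$ gives $\frac d{ds}A(|x|)\ge-(1+\kappa(r))\alpha(|x|)$ a.e., and integration gives $A(H(t))-A(h)\le(1+\kappa(r))\int_{t^*}^\tau\alpha(|x|)$.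

Assume (rise). If $|x|\ge h$ on $[t^*-\Delta,t^*]$, the integral is at least $\Delta\alpha(h)$. Otherwise let $\tau\in[t^*-\Delta,t^*]$ be the last time with $|x(\tau)|=h$; here $\tau\ge0$, so the equation holds on $[\tau,t^*]$. There $|x|\ge h$ and $\frac d{ds}A(|x|)\le(1+\kappa(r))\alpha(|x|)$ a.e., which gives $A(H(t))-A(h)\le(1+\kappa(r))\int_\tau^{t^*}\alpha(|x|)$.
\end{proof}

One of the two conditions suffices because a narrow peak must be both reached and left. Define
\[
h_r=\max\Big\{s_0,\alpha^{-1}\Big(\frac{3b+1}\Delta\Big)\Big\},\quad H_r=A^{-1}\big(A(h_r)+(1+\kappa(r))(3b+1)\big),\quad M_r=\bar\alpha(H_r)+4b,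
\]
all nondecreasing in $r$. By Lemma~\ref{lem:peak} with $h=h_r$, the cost is at least $3b+1$ whenever $H(t)\ge H_r$. Lemma~\ref{lem:dichotomy} with $t_0=0$, $\varepsilon=1$, $K=H_r$ gives
\begin{equation}\label{eq:bounded}
\begin{aligned}
w(t)&\le\bar\alpha(\|\phi\|)+M_r&&\text{for }t\ge0,\\
w(t)&\le M_r&&\text{for }t\ge T_1(R):=3\Delta(1+\bar\alpha(R)),\ \text{if }\|\phi\|\le R .
\end{aligned}
\end{equation}

\begin{remark}
The definition of $h_r$ needs $\alpha$ unbounded, and this cannot be dropped: $\dot x=-x/(1+|x|)+u$ with $V(\phi)=|\phi(0)|$ satisfies \eqref{eq:pointwise} with $\alpha(s)=s/(1+s)$, $\gamma=\mathrm{id}$, and $|f|\le1+|v|$ allows $p\equiv1$, yet $u\equiv2$ gives $\dot x\ge1$.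
\end{remark}

\subsection{Asymptotic gain}

The bound $M_r$ does not tend to $0$ with $r$, since (fall) and (rise) say nothing below the level $s_0$. But once the state is confined to a bounded set, the speed is bounded simply because $f$ is bounded there, and then every peak has a definite width. For $B\ge1$ let
\[
d_B(H)=\alpha(H/2)\min\Big\{\Delta,\frac H{2B}\Big\};
\]
then $d_B\in\mathcal K_\infty$, and $d_B^{-1}$ is nondecreasing in $B$. If $|\dot x|\le B$ a.e.\ on $[t_0,\infty)$ and $t\ge t_0$, then $|x|\ge H(t)/2$ on $[t^*,t^*+\min\{\Delta,H(t)/(2B)\}]$, so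
\begin{equation}\label{eq:width}
\int_t^{t+3\Delta}\alpha(|x|)\ge d_B(H(t))\qquad(t\ge t_0).
\end{equation}

Let $B_r=1+\sup\{|f(\psi,v)|:\|\psi\|\le\underline\alpha^{-1}(M_r),\ |v|\le r\}$, finite and nondecreasing in $r$, and
\[
\Theta(r)=\underline\alpha^{-1}\big(\bar\alpha(d_{B_r}^{-1}(4\Delta\gamma(r)))+4\Delta\gamma(r)\big).
\]
The function $\Theta$ is nondecreasing, and $\Theta(r)\to0$ as $r\to0$ because $d_{B_r}^{-1}\le d_{B_1}^{-1}$ for $r\le1$. Let $\|\phi\|\le R$ and $r>0$. By \eqref{eq:bounded}, $|x(t)|\le\underline\alpha^{-1}(M_r)$ for $t\ge T_1(R)$, so $|\dot x|\le B_r$ a.e.\ on $[t_0,\infty)$ with $t_0=T_1(R)+\Delta$, and $w(t_0)\le M_r$. Lemma~\ref{lem:dichotomy} with $\varepsilon=b$ and $K=d_{B_r}^{-1}(4b)$ gives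
\[
|x(t)|\le\Theta(r)\qquad\text{for }t\ge T_1(R)+4\Delta+3M_r/\gamma(r).
\]
This waiting time blows up as $r\to0$, whereas ISS needs uniformity in the input. Since $r$ may be any upper bound of $\|u\|_\infty$, we take $r=\max\{\|u\|_\infty,a\}$ with $a>0$. For $\|\phi\|\le R$ and $\|u\|_\infty\le R$ this yields
\begin{equation}\label{eq:gain}
|x(t)|\le\Theta(\|u\|_\infty)+\Theta(a)\qquad\text{for }t\ge T(R,a):=T_1(R)+4\Delta+\frac{3M_{\max\{R,a\}}}{\gamma(a)} .
\end{equation}

\subsection{Two majorants}

\begin{lemma}\label{lem:majorant}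
\begin{itemize}
\item[(a)] If $\psi:[0,\infty)\to[0,\infty)$ is nondecreasing and $\psi(r)\to0$ as $r\to0^+$, then $\psi\le\hat\psi$ for some $\hat\psi\in\mathcal K_\infty$.
\item[(b)] Let $\mathfrak b:[0,\infty)^2\to[0,\infty)$ be nondecreasing in $R$ and nonincreasing in $t$, with $\mathfrak b(R,t)\le\sigma(R)$ for some $\sigma\in\mathcal K_\infty$ and $\mathfrak b(R,t)\to0$ as $t\to\infty$ for each $R$. Then $\mathfrak b\le\beta$ for some $\beta\in\mathcal{KL}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $\hat\psi(r)=r+\int_1^2\psi(\lambda r)\,d\lambda$. The integral is nondecreasing in $r$, lies between $\psi(r)$ and $\psi(2r)$, and equals $\frac1r\int_r^{2r}\psi$ for $r>0$; so it is continuous on $[0,\infty)$ and vanishes at $0$.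

(b) Let $J(R,s)=\int_1^2\mathfrak b(\lambda R,s^+)\,d\lambda$ for $s\in\mathbb R$ and $\beta(R,t)=Re^{-t}+\int_{t-1}^tJ(R,s)\,ds$; both integrands are monotone. $J$ is nondecreasing in $R$ and nonincreasing in $s$, so $\beta$ is strictly increasing in $R$ and nonincreasing in $t$, and
\[
\mathfrak b(R,t)\le\int_{t-1}^tJ(R,s)\,ds\le\mathfrak b(2R,(t-1)^+)\le\sigma(2R).
\]
This gives $\beta\ge\mathfrak b$, $\beta(0,t)=0$, $\beta(R,t)\to0$ as $t\to\infty$, and continuity at $R=0$. For $R>0$, $J(R,s)=\frac1R\int_R^{2R}\mathfrak b(y,s^+)\,dy$ with $\mathfrak b(y,\cdot)\le\sigma(y)$ is locally Lipschitz in $R$ uniformly in $s$, and $\int_{t-1}^tJ(R,s)\,ds$ is Lipschitz in $t$ with constant $\sigma(2R)$. Hence $\beta$ is continuous.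
\end{proof}

\subsection{Uniform stability and conclusion}

From now on $r=\|u\|_\infty$. We still need a bound valid for all $t\ge0$ that is small when $\phi$ and $u$ are small. Let $\|\phi\|\le1$ and $r\le1$. By \eqref{eq:bounded}, $\|x_t\|\le\rho:=\max\{1,\underline\alpha^{-1}(\bar\alpha(1)+M_1)\}$ for all $t\ge0$, so $|\dot x|\le B:=1+\sup\{|f(\psi,v)|:\|\psi\|\le\rho,|v|\le1\}$ a.e.\ on $[0,\infty)$. By \eqref{eq:width} and Lemma~\ref{lem:dichotomy} with $t_0=0$, $\varepsilon=0$, $K=d_B^{-1}(3b)$,
\[
w(t)\le\bar\alpha(\|\phi\|)+\nu(r),\qquad\nu(r)=\bar\alpha\big(d_B^{-1}(3\Delta\gamma(r))\big)+4\Delta\gamma(r).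
\]
If $\|\phi\|>1$ or $r>1$, then $M_r\le M_1\|\phi\|+M_r\mathbf 1_{r>1}$, and we use the first line of \eqref{eq:bounded}. In all cases $w(t)\le\sigma_0(\|\phi\|)+\nu_0(r)$, where $\sigma_0(s)=\bar\alpha(s)+M_1s$ and $\nu_0\in\mathcal K_\infty$ majorizes the nondecreasing function $\nu(r)+M_r\mathbf 1_{r>1}$ (Lemma~\ref{lem:majorant}(a)). Since $\underline\alpha^{-1}(a_1+a_2)\le\underline\alpha^{-1}(2\max\{a_1,a_2\})\le\underline\alpha^{-1}(2a_1)+\underline\alpha^{-1}(2a_2)$,
\begin{equation}\label{eq:stab}
|x(t)|\le\sigma(\|\phi\|)+\gamma_2(r)\quad(t\ge0),\qquad\sigma=\underline\alpha^{-1}\circ(2\sigma_0),\quad\gamma_2=\underline\alpha^{-1}\circ(2\nu_0).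
\end{equation}

Let $\gamma_1\in\mathcal K_\infty$ majorize $\Theta$, put $\Gamma=\gamma_1+\gamma_2+\sigma\in\mathcal K_\infty$, and define
\[
\mathfrak b(R,t)=\sup\big\{(|x(\tau)|-\Gamma(\|u\|_\infty))^+:\ \|\phi\|\le R,\ \|u\|_\infty<\infty,\ \tau\ge t\big\}.
\]
It is nondecreasing in $R$, nonincreasing in $t$, and at most $\sigma(R)$ by \eqref{eq:stab}. Inputs with $r>R$ contribute $0$, because \eqref{eq:stab} gives $|x(\tau)|\le\sigma(r)+\gamma_2(r)\le\Gamma(r)$; this is why $\sigma$ is included in $\Gamma$. Inputs with $r\le R$ contribute at most $\Theta(a)$ when $t\ge T(R,a)$, by \eqref{eq:gain}. As $\Theta(a)\to0$ when $a\to0$, $\mathfrak b(R,t)\to0$ as $t\to\infty$. With $\beta$ from Lemma~\ref{lem:majorant}(b), $|x(t)|\le\beta(\|\phi\|,t)+\Gamma(\|u\|_\infty)$ for all $t\ge0$. This proves Theorem~\ref{thm:suff}.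

\section{Peaks of bounded cost}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}. The cycle of Section~\ref{sec:counter} is kept, but the speed is now limited by a multiple of $p(|x|)$. Descent and ascent are no longer almost free; their cost is only bounded, by a constant $c_1$ independent of the height. We compensate by multiplying the credit earned in the negative phase by a large constant $M$.

\subsection{The speed $g$ and the height $\ell$}

Since $\alpha\ge\alpha(1)$ on $[1,\infty)$, $\int_1^\infty1/p<\infty$. Since $p$ is nondecreasing, $s/(2p(s))\le\int_{s/2}^s1/p\to0$ as $s\to\infty$. Hence $s\le C'p(s)$ on $[0,\infty)$ for some $C'$, and $p$ is unbounded.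

The vector field must be Lipschitz on bounded sets while $p$ is only continuous, so we replace $p$ by a comparable function. Let $z_0=0$ and let $z_i$ be the smallest point with $p(z_i)=2^ip(0)$. Then $z_i$ increases strictly, and $z_i\to\infty$ because $p$ is bounded on bounded intervals. Let $q$ be one half of the piecewise linear interpolant of $p$ at the nodes $z_i$. On $[z_i,z_{i+1}]$ both $p$ and $2q$ take values in $[p(z_i),2p(z_i)]$, so $\frac14p\le q\le p$; and $q$ is nondecreasing and locally Lipschitz.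

For a constant $C_0\ge1+2/\Delta$ let
\[
g(s)=C_0\big(2s+q(s)\min\{s,1\}\big)\qquad(s\ge0),
\]
and let $G$ be its odd extension to $\mathbb R$. Then $g\in\mathcal K_\infty$, $G$ is locally Lipschitz, $g(s)\ge2C_0s\ge2s$, $g\ge C_0p/4$ on $[1,\infty)$, and $1+g\le C''p$ with $C''=1/p(0)+2C_0C'+C_0$. Descent and ascent must fit in a fraction of the window. Since
\[
\int_0^\infty\frac{ds}{1+g(s)}\le\frac{\ln(1+2C_0)}{2C_0}+\frac4{C_0}\int_1^\infty\frac{ds}{p(s)}\to0\qquad(C_0\to\infty),
\]
we fix $C_0$ so that
\begin{equation}\label{eq:time}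
\int_0^\infty\frac{ds}{1+g(s)}\le\frac\Delta8 .
\end{equation}
Let $L$ be a Lipschitz constant of $\alpha$ on $[0,1]$. Then $\alpha/g\le L/2$ on $(0,1]$ and $\alpha/g\le4\alpha/p$ on $[1,\infty)$, so
\[
c_1:=\int_0^\infty\frac{\alpha(s)}{g(s)}\,ds<\infty .
\]
This is where $\int_1^\infty\alpha/p<\infty$ enters. When $x$ descends from a record at speed $g(x)$, the recorded height must drop at least at rate $\alpha(x)$, so heights are measured by
\[
\ell(s)=\int_0^s\Big(1+\frac{\alpha}{g}\Big),\qquad \ell'g=g+\alpha\ \text{ on }(0,\infty).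
\]
The function $\ell$ is $C^1$ on $(0,\infty)$ with $C_\ell:=\sup_{(0,1]}\ell'\le1+L/2$, hence locally Lipschitz on $[0,\infty)$; also $\ell(s)\ge s$, so $\ell\in\mathcal K_\infty$.

For the negative phase let $s^*=g^{-1}(1)$, so $s^*\le1/(2C_0)\le\min\{\frac12,\frac\Delta4\}$, and let $\varsigma$ solve $\dot\varsigma=1-g(\varsigma)$, $\varsigma(0)=0$. Since $s^*$ is an equilibrium and solutions are unique, $0<\varsigma(t)<s^*$ for $t>0$. Put
\[
c_2=\int_0^{\Delta/4}\varsigma>0,\qquad M=\max\Big\{1,\frac{2c_1+3}{c_2}\Big\},\qquad\lambda(z)=\min\{1,(2+2z)^+\},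
\]
so that $\lambda=1$ on $[-\frac12,\infty)$ and $\lambda=0$ on $(-\infty,-1]$.

\subsection{The system and its dissipation}

Let $W$ be given by \eqref{eq:Wgen} with this $\ell$ and $\chi(z)=Mz^--\alpha(z^+)$, which is locally Lipschitz because $\alpha$ is. Define
\begin{gather*}
V(\phi)=W(\phi)+M\ell(\phi^-(0)),\\
f(\phi,v)=-G(\phi(0))+\lambda(\phi(0))\Big[4v^+\big(1+g(\phi^+(0))\big)\min\{1,W(\phi)-\ell(\phi^+(0))\}-v^-\Big].
\end{gather*}
The truncation $\min\{1,\cdot\}$, which takes values in $[0,1]$ by Lemma~\ref{lem:memory}(a), keeps the memory out of the growth bound. The cutoff $\lambda$ lets the input act only where $\phi^-(0)<1$, the range in which $\ell'\le C_\ell$; this makes $\gamma$ linear. Both $V$ and $f$ are Lipschitz on bounded sets, $f(0,0)=0$, and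
\[
|f(\phi,v)|\le5\big(1+g(|\phi(0)|)\big)(1+|v|)\le5C''p(|\phi(0)|)(1+|v|).
\]
Since $\ell(s)\ge s$, $M\ge1$ and $\chi(z)\le M|z|$,
\[
|\phi(0)|\le\ell(\phi^+(0))+M\ell(\phi^-(0))\le V(\phi)\le(1+M)\ell(\|\phi\|)+M\Delta\|\phi\| .
\]

If $W(\phi)=\ell(\phi^+(0))$ and $z=\phi(0)\ge0$, then $f(\phi,v)=-g(z)-v^-$. For $z>0$ this gives $\ell'(z)f(\phi,v)\le-g(z)-\alpha(z)\le\chi(z)$, and for $z=0$ it gives $f(\phi,v)\le0$. By Lemma~\ref{lem:memory}(c), $D^+W(\phi,v)\le M\phi^-(0)-\alpha(\phi^+(0))$. Let $x$ be the solution with $x_0=\phi$, $u\equiv v$.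

If $\phi(0)>0$, then $x^-=0$ near $t=0$ and $D^+V\le-\alpha(|\phi(0)|)$.

If $\phi(0)=-\zeta<0$, the derivative of $x^-=-x$ at $0$ is $-f(\phi,v)\le-g(\zeta)+\lambda(-\zeta)|v|$. Using $\ell'(\zeta)\lambda(-\zeta)\le C_\ell$, $g(\zeta)\ge\zeta$ and $M\ge1$,
\[
D^+V\le M\zeta-M\big(g(\zeta)+\alpha(\zeta)\big)+M\ell'(\zeta)\lambda(-\zeta)|v|\le-\alpha(\zeta)+MC_\ell|v| .
\]

If $\phi(0)=0$, then $f(\phi,v)\ge-v^-$, so $\ell(x^-(h))\le C_\ell x^-(h)\le C_\ell h|v|+o(h)$, and $D^+W\le0$. Hence $D^+V\le MC_\ell|v|$.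

So \eqref{eq:pointwise} holds with the given $\alpha$ and $\gamma(s)=MC_\ell s$, and solutions are global by Lemma~\ref{lem:integral}.

\subsection{The unbounded solution}

\begin{lemma}\label{lem:cycle2}
Let $t_0\ge0$, $x(t_0)=H\ge0$ and $H'=\ell^{-1}(\ell(H)+1)$. Put $t'=t_0+\Delta/2$ and apply $u=-1$ on $[t_0,t')$ and $u=+1$ from $t'$ on. Then $x(t_1)=H'$ for some $t_1\in[t_0+\frac\Delta2,t_0+\frac{3\Delta}4]$.
\end{lemma}

\begin{proof}
\emph{Phase 1.} On $[t_0,t']$, $\dot x=-G(x)-\lambda(x)$, an ordinary differential equation. While $x\ge0$ it reads $\dot x=-(1+g(x))$, so $x$ reaches $0$ at a time $\tau_0$ with $\tau_0-t_0=\int_0^H\frac{dz}{1+g}\le\frac\Delta8$ by \eqref{eq:time}, at the cost $\int_{t_0}^{\tau_0}\alpha(x)\,ds=\int_0^H\frac{\alpha}{1+g}\,dz\le c_1$. The function $y(s)=-\varsigma(s-\tau_0)$ takes values in $(-\frac12,0]$, where $\lambda=1$, and satisfies $\dot y=g(\varsigma)-1=-G(y)-\lambda(y)$; so $x=y$ on $[\tau_0,t']$. As $t'-\tau_0\ge\Delta/4$,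
\[
\int_{t_0}^{t'}\alpha(x^+)\le c_1,\qquad\int_{t_0}^{t'}Mx^-\ge Mc_2\ge2c_1+3,\qquad x(t')\in(-s^*,0].
\]

\emph{Phase 2.} Let $t_1$ be the largest $s\in[t',t_0+\Delta]$ such that $x\le H'$ on $[t',s]$ and $\int_{t'}^s\alpha(x^+)\le c_1+1$. On $[t',t_1]$, Lemma~\ref{lem:memory}(b) gives
\[
W(x_s)\ge\ell(H)+(2c_1+3)-c_1-(c_1+1)=\ell(H)+2\ge\ell(x^+(s))+1,
\]
so $\dot x=-G(x)+4\lambda(x)(1+g(x^+))$. Where $x\ge0$, $\dot x=4+3g(x)\ge1+g(x)$. Where $x<0$, $\dot x=g(|x|)+4\lambda(x)>0$. Thus $x$ is increasing, stays above $x(t')>-\frac12$, and $\dot x\ge4$ where $x<0$. The time spent with $x<0$ is at most $s^*/4\le\Delta/16$. On the remaining interval $[\tau_1,t_1]$, where $x\ge0$, we have $1\le\dot x/(1+g(x))$, so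
\[
t_1-\tau_1\le\int_0^{H'}\frac{dz}{1+g}\le\frac\Delta8,\qquad\int_{\tau_1}^{t_1}\alpha(x)\,ds\le\int_0^{H'}\frac{\alpha}{1+g}\,dz\le c_1 .
\]
Hence $t_1\le t'+\frac\Delta4<t_0+\Delta$ and $\int_{t'}^{t_1}\alpha(x^+)<c_1+1$. By maximality of $t_1$, the remaining constraint is active: $x(t_1)=H'$.
\end{proof}

Start from $\phi=0$, so $H=0$, and iterate Lemma~\ref{lem:cycle2}. We obtain an input with values in $\{-1,1\}$ and times $t_k$ with $t_{k+1}-t_k\ge\Delta/2$ and $x(t_k)=\ell^{-1}(k)\to\infty$. This proves Theorem~\ref{thm:sharp}.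

\begin{thebibliography}{1}

\bibitem{source}
\emph{Integral input-to-state stability of delay systems based on Lyapunov--Krasovskii functionals with point-wise},
\texttt{https://hal-centralesupelec.\allowbreak archives-ouvertes.fr/\allowbreak hal-03114579v1/\allowbreak file/\allowbreak 180910\%20-\%20iISS\%20Krasovskii.pdf}

\end{thebibliography}
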